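# Pairing strategies for $n$-in-a-row on the board $[n]^d$

## Lines, directed lines, and pairings

Throughout, $n\ge 2$ and $d\ge 1$ are integers and $[n]=\{1,\dots,n\}$.

**Definition (line).** A line in $[n]^d$ is a set $\{x^{(1)},\dots,x^{(n)}\}$ of $n$ elements of $[n]^d$ such that for each $i$ the sequence $x^{(1)}_i,\dots,x^{(n)}_i$ is either strictly increasing from $1$ to $n$, or strictly decreasing from $n$ to $1$, or constant. Since the $n$ points are distinct, not all coordinates are constant.

For example, $[3]^2$ has eight lines: three rows, three columns, two diagonals. The set $\{(1,3),(2,2),(3,1)\}$ has first coordinate increasing and second coordinate decreasing.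

**Definition (directed line).** A directed line is a word $w\in([n]\cup\{\uparrow,\downarrow\})^d$ with at least one arrow. For $t\in[n]$, its point with parameter $t$ is obtained by replacing each $\uparrow$ by $t$ and each $\downarrow$ by $n+1-t$.

For example, with $n=5$, $d=3$, the word $(2,\uparrow,\downarrow)$ has the points $(2,1,5),(2,2,4),(2,3,3),(2,4,2),(2,5,1)$. The word $(2,\downarrow,\uparrow)$ has the same points in the opposite order.

There are $(n+2)^d-n^d$ directed lines. The points of a directed line form a line, and every line arises from exactly two directed lines, which differ by reversing all arrows. Indeed, the non-constant coordinates of a line $L$ and the values at the constant ones are determined by the set $L$. Fix a non-constant coordinate $i_0$. If a directed line for $L$ carries $\uparrow$ at $i_0$, then the parameter of a point is its $i_0$-th coordinate, so at every other non-constant coordinate the set $L$ tells us whether the entry is $t$ or $n+1-t$ as a function of $t$; these are different functions because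 $n\ge2$. So exactly one directed line for $L$ carries $\uparrow$ at $i_0$, and its reversal is the only one carrying $\downarrow$ there. Hence $[n]^d$ has $\frac{(n+2)^d-n^d}{2}$ lines; for $n=3$, $d=2$ this is $(25-9)/2=8$.

**Definition (the $n^d$-game).** Two players alternately pick points of $[n]^d$, no point being chosen more than once. The winner is the first player to choose all $n$ points of a line. If all points are chosen and no player has claimed a line, the game is a draw.

For example, the $3^2$-game is ordinary tic-tac-toe.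

**Definition (pairing strategy).** A pairing strategy for the second player consists of disjoint pairs of points of the board such that every line contains at least one of the pairs. Whenever the first player picks a point of a pair, the second player picks the other point of that pair (if it is still free); otherwise the second player picks any point.

For example, if $d=1$, the only line is $[n]$ itself and the single pair $\{1,2\}$ is a pairing strategy.

A pairing strategy guarantees at least a draw. When the first player takes a point of a pair for the first time, the partner either already belongs to the second player or is taken at once. So the first player never owns both points of a pair, hence never owns a line.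

Now the question. When can the second player draw in this very simple way? Two points lie on at most one common line (proved below), so a pairing strategy needs two points per line, and it can exist only if the board has at least twice as many points as lines, that is, only if $(n+2)^d\le 2n^d$. Is this obvious necessary condition already sufficient? That it is sufficient is the following statement.

**Pairing Conjecture.** If $(n+2)^d\le 2n^d$, then the second player can force a draw in the $n^d$-game by a pairing strategy.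

The problem, taken from "Induced Lines in Hales-Jewett Cubes" (http://www.christofides.org/Papers/Ratio.pdf), is to prove or disprove it. The answer is that it is true. We prove three theorems.

**Theorem 1.** Let $n\ge2$, $d\ge1$. If $(n+2)^d\le 2n^d$, then the second player has a pairing strategy in the $n^d$-game.

**Theorem 2 (converse).** If a pairing strategy exists, then $(n+2)^d\le 2n^d$.

**Theorem 3 (supplement for even $n$).** Let $n=2m$ and $(n+2)^d\le 2n^d$. Every $P\subseteq[n]^d$ contains at most $\frac{|P|}{n^d}\cdot\frac{(n+2)^d-n^d}{2}$ lines.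

## Two points per line, and boards of dimension one, two and three

**Proof of Theorem 2.** We show that two distinct points $u,v$ lie on at most one line. The non-constant coordinates of a line through $u$ and $v$ are exactly those where they differ, since a non-constant coordinate takes each value once along the line. Fix one such coordinate $i_0$ and orient the line so that $i_0$ is increasing. Then $u,v$ have parameters $t=u_{i_0}\ne t'=v_{i_0}$. In every other differing coordinate, $(u_i,v_i)$ is $(t,t')$ if the coordinate increases and $(n+1-t,n+1-t')$ if it decreases. These two pairs are different: equality would force $t=t'=\frac{n+1}2$. So the line is determined by $u$ and $v$.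

Hence a pair is contained in at most one line, different lines need different pairs, and since the pairs are disjoint we need $2\cdot\frac{(n+2)^d-n^d}2\le n^d$. $\square$

For $d=1$ the condition is $n\ge2$, and the pair $\{1,2\}$ works.

For $d=2$ the condition is $n+2\le\sqrt2\,n$, that is, $n\ge5$. On the $5\times5$ board there are $12$ lines and $25$ points. Here is a pairing; cells with the same number form a pair.

| | | | | |
|---|---|---|---|---|
| 11 | 1 | 8 | 1 | 12 |
| 6 | 2 | 2 | 9 | 10 |
| 3 | 7 | – | 9 | 3 |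
| 6 | 7 | 4 | 4 | 10 |
| 12 | 5 | 8 | 5 | 11 |

Rows $1,\dots,5$ contain the pairs $1,\dots,5$; columns $1,\dots,5$ contain the pairs $6,\dots,10$; the two diagonals contain the pairs $11$ and $12$.

For $d=3$ the condition holds exactly for $n\ge8$: $9^3=729>686=2\cdot7^3$, while $10^3=1000\le1024=2\cdot 8^3$, and $(1+2/n)^3$ decreases in $n$. On $[8]^3$ there are $244$ lines, so we need $488$ of the $512$ points. There is very little slack, and a construction by hand is unattractive.

## From fractional assignments to pairings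

Recall Hall's theorem: in a finite bipartite graph with sides $A$ and $B$, if every $S\subseteq A$ has at least $|S|$ neighbors in $B$, then there is a matching that covers $A$.

**Lemma 1.** Suppose there are weights $f(w,x)\ge0$, for $w$ a directed line and $x$ a point of $w$, with total exactly $1$ leaving each directed line and total at most $1$ arriving at each point. Then a pairing strategy exists.

**Proof.** For a set $S$ of directed lines let $N(S)$ be the set of all their points. Then $|S|=\sum_{w\in S}\sum_x f(w,x)\le|N(S)|$. By Hall's theorem the directed lines can be given distinct points, each lying on its line. The two points given to the two orientations of a line form a pair contained in that line, and all these pairs are disjoint. $\square$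

So we look for a flow from directed lines to points. The first thing to try is the uniform one, in which every directed line sends $\frac1n$ to each of its $n$ points. It breaks down at the corners. A directed line passes through $(1,\dots,1)$ only with parameter $1$ and all arrows $\uparrow$, or with parameter $n$ and all arrows $\downarrow$, and its other entries must be $1$. So the corner receives $\frac{2(2^d-1)}n$. On $[8]^3$ this is $\frac{14}8>1$. The flow has to favor other points.

## Star words and the even board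

Reflection $t\mapsto n+1-t$ pairs up the symbols of $[n]$. Folding the board along it removes the arrows.

**Definition (star word).** For $m\ge1$, a star word is $w\in([m]\cup\{*\})^d$ with $k(w)\ge1$ stars. For $a\in[m]$, $w[a]\in[m]^d$ is $w$ with all stars replaced by $a$.

For example, for $m=3$, $d=4$, the star word $w=(2,*,*,1)$ has $k(w)=2$ and $w[3]=(2,3,3,1)$.

**Theorem 4.** Let $m,d\ge1$, $d\le(m+1)\ln2$, $0\le c\le\frac6{5(m+1)}$, and suppose
$$\kappa:=\Big(1+\frac1m\Big)^d-1-\frac{cd}m\le1 .$$
Then there are $f(w,a)\ge0$ ($w$ a star word, $a\in[m]$) such that $\sum_af(w,a)=1$ if $k(w)\ge2$, $\sum_af(w,a)=1-c$ if $k(w)=1$, and $\sum_{(w,a):\,w[a]=x}f(w,a)=\kappa$ for every $x\in[m]^d$.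

The value of $\kappa$ is forced by counting: there are $(m+1)^d-m^d$ star words, of which $dm^{d-1}$ have one star, so the total sent is $(m+1)^d-m^d-c\,dm^{d-1}=\kappa m^d$. The parameter $c$ is needed only for odd $n$.

**Proof of Theorem 1 from Theorem 4, for even $n=2m$.** For $t\in[m]$ encode the symbol $t$ as $(t,+)$, $n+1-t$ as $(t,-)$, $\uparrow$ as $(*,+)$, $\downarrow$ as $(*,-)$. A directed line becomes a star word together with a sign vector in $\{\pm\}^d$, and its point with parameter $a\in[m]$ is $w[a]$ with the same sign vector: $\uparrow$ becomes $a$, encoded $(a,+)$, and $\downarrow$ becomes $n+1-a$, encoded $(a,-)$. The hypothesis says $(m+1)^d\le2m^d$. Since $\ln(1+\frac1m)\ge\frac1{m+1}$, it gives $d\le(m+1)\ln2$. Apply Theorem 4 with $c=0$ separately for every sign vector. Each directed line sends $1$, and each point receives $\kappa=(1+\frac1m)^d-1\le1$. Lemma 1 finishes. $\square$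

**Proof of Theorem 3 from Theorem 4.** In the flow just described each directed line sends $1$ to its own points and every point receives exactly $\kappa=\frac{(m+1)^d-m^d}{m^d}=\frac{(n+2)^d-n^d}{n^d}$. The directed lines contained in $P$ send everything into $P$, so there are at most $\kappa|P|$ of them, hence at most $\frac12\kappa|P|$ lines. $\square$

## The odd board: passing the surplus to the center

Let $n=2m+1$ with $m\ge1$ and assume $(n+2)^d\le2n^d$. Let $0$ encode the central symbol $m+1$, and encode all other symbols with signs as before. A point is then a zero set $Z\subseteq\{1,\dots,d\}$ together with a signed word over $[m]$ off $Z$. A directed line has a set $Z$ of constant zeros and, off $Z$, a signed star word. Its point with parameter $a\in[m]$ keeps $Z$ and the signs. Its point with parameter $m+1$, which we call its center point, has all starred positions turned into zeros.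

Since $\ln(1+y)\ge\frac{2y}{2+y}$ for $y\ge 0$, we have $\ln(1+\frac2n)\ge\frac2{n+1}=\frac1{m+1}$, so again $d\le(m+1)\ln2$.

The obvious plan is to apply Theorem 4 with $c=0$ for each $Z$ and each sign vector. A point with $z$ zeros would then receive
$$\lambda_z:=\Big(1+\frac1m\Big)^{d-z}-1 .$$
This can exceed $1$. Take $n=5$, $d=2$, $m=2$: the hypothesis $49\le50$ holds, but $\lambda_0=\frac94-1=\frac54$. On the other hand $\lambda_1=\frac12$ and $\lambda_2=0$, so points with zeros have room. We therefore let directed lines with exactly one arrow send a part $c_z$ to their center point. In the example there are $16$ one-arrow lines with $Z=\emptyset$. If each sends $\frac14$ to its center point, the $16$ points without zeros receive $\frac{20-4}{16}=1$ each, and each of the $8$ points with one zero receives $\frac12+2\cdot\frac14=1$.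

**Step 1: choosing the amounts $c_z$.** Let $\omega_z=\binom dz(2m)^{d-z}$, the number of points with $z$ zeros. By the binomial theorem $\sum_z\omega_z(\lambda_z+1)=\sum_z\binom dz(2m+2)^{d-z}=(2m+3)^d$ and $\sum_z\omega_z=(2m+1)^d$, so
$$\sum_{z=0}^d\omega_z(\lambda_z-1)=(n+2)^d-2n^d\le0. \tag{1}$$
Put $I_0=0$. Recursively, as long as $z<d$ and $\lambda_z+I_z>1$, put
$$c_z=\frac m{d-z}(\lambda_z-1+I_z)>0,\qquad I_{z+1}=2(z+1)c_z .$$
Here $I_z$ is what a point with $z$ zeros will get from center moves. Let $G_z=c_z\omega_z\frac{d-z}m$ and $G_{-1}=0$. Since $\omega_{z+1}=\omega_z\frac{d-z}{2m(z+1)}$, we have $\omega_{z+1}I_{z+1}=G_z$. Hence $G_z=\omega_z(\lambda_z-1+I_z)=\omega_z(\lambda_z-1)+G_{z-1}$, so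
$$G_z=\sum_{w\le z}\omega_w(\lambda_w-1).$$

If the recursion runs through all $z<d$, then by (1) and $\lambda_d=0$ we get $\omega_dI_d=G_{d-1}\le-\omega_d(\lambda_d-1)=\omega_d$, so $\lambda_d+I_d\le1$. Hence there is a first $z^*\le d$ with $\lambda_{z^*}+I_{z^*}\le1$. Put $c_z=0$ for $z\ge z^*$ and $I_z=0$ for $z>z^*$. Since $\lambda_{z^*}\le1$ and $\lambda_z$ decreases in $z$, we have $\lambda_z\le1$ for all $z\ge z^*$.

**Step 2: the amounts are admissible in Theorem 4, that is, $c_z\le\frac6{5(m+1)}$.** Only $z<z^*$ matters, so let $z^*\ge1$. Put $y=(1+\frac1m)^d$. Then $\lambda_0>1$ means $y>2$. If $m=1$, then $5^d\le2\cdot3^d$ gives $d=1$ and $y=2$, a contradiction. So $m\ge2$.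

Let $\epsilon_0=\frac1{m(2m+3)}$. Then
$$\frac{1+1/m}{1+2/n}=\frac{(m+1)(2m+1)}{m(2m+3)}=1+\epsilon_0 ,$$
and $(1+\frac2n)^d\le2$, so $y\le2(1+\epsilon_0)^d\le2e^{d\epsilon_0}$. Moreover $d\epsilon_0\le\frac{(m+1)\ln2}{m(2m+3)}$, which decreases in $m$, so $d\epsilon_0\le\frac{3\cdot0.6932}{14}<0.149$.

For $z=0$, using $e^s-1\le se^s$ and $e^{0.149}<1.2$,
$$c_0=\frac md(y-2)\le\frac{2m}d\,d\epsilon_0\,e^{d\epsilon_0}=\frac2{2m+3}e^{d\epsilon_0}<\frac{2.4}{2m+3}<\frac{1.2}{m+1}.$$

For $1\le z<z^*$, (1) gives $G_z\le\sum_{w>z}\omega_w(1-\lambda_w)$. Since $y>2$ and by Bernoulli's inequality,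
$$1-\lambda_w=2-y\Big(\frac m{m+1}\Big)^w\le2\Big(1-\Big(1-\frac1{m+1}\Big)^w\Big)\le\frac{2w}{m+1}.$$
Also $\frac{\omega_{z+i}}{\omega_z}=\prod_{l=1}^i\frac{d-z-l+1}{2m(z+l)}$. Therefore
$$c_z=\frac{mG_z}{(d-z)\omega_z}\le\sum_{i=1}^{d-z}\frac m{d-z}\cdot\frac{2(z+i)}{m+1}\prod_{l=1}^i\frac{d-z-l+1}{2m(z+l)} .$$
In the $i$-th term, $d-z$ cancels the numerator of the factor $l=1$, $z+i$ cancels part of the denominator of the factor $l=i$, and $2m$ cancels one factor $2m$. The remaining numerators $d-z-l+1$ with $l\ge2$ are at most $d-z-1$. With $v=\frac{d-z-1}{2m}\ge 0$ and $i-1$ renamed $i$,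
$$c_z\le\frac1{m+1}\sum_{i\ge0}\frac{v^i}{\prod_{l=1}^i(z+l)}\le\frac1{m+1}\sum_{i\ge0}\frac{v^i}{(i+1)!}=\frac1{m+1}\cdot\frac{e^v-1}v ,$$
because $(z+1)\cdots(z+i)\ge2\cdot3\cdots(i+1)$; for $v=0$ the last fraction is read as $1$. As $z\ge1$, $v\le\frac{(m+1)\ln2-2}{2m}<\frac{\ln2}2<0.3466$. The function $(e^v-1)/v$ increases, and $\frac{e^{0.3466}-1}{0.3466}<1.2$. So $c_z<\frac{1.2}{m+1}$.

**Step 3: the flow.** For every $Z$ with $|Z|=z<d$ and every sign vector off $Z$, use Theorem 4 on the $d-z$ positions off $Z$ with $c=c_z$. Its $\kappa$ is $\lambda_z-c_z\frac{d-z}m$. For $z<z^*$ this equals $\lambda_z-(\lambda_z-1+I_z)=1-I_z\le1$; for $z\ge z^*$ it is $\lambda_z\le1$. So Theorem 4 applies. In addition, every directed line with exactly one arrow and $|Z|=z$ sends $c_z$ to its center point. Every directed line now sends $1$ in total.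

A point with $z$ zeros is the center point of exactly $2z$ one-arrow directed lines: choose which zero was the arrow, and its direction. Each has $z-1$ constant zeros, so the point receives $2z\,c_{z-1}=I_z$ from center moves. Altogether it receives $(1-I_z)+I_z=1$ if $z<z^*$, $\lambda_{z^*}+I_{z^*}\le1$ if $z=z^*$, and $\lambda_z\le1$ if $z>z^*$. (For $z=d$ nothing comes from Theorem 4, in accordance with $\lambda_d=0$.) Lemma 1 yields a pairing strategy. $\square$

So Theorems 1 and 3 follow from Theorem 4, and the rest of the notes proves Theorem 4.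

## Levels, and a mixture of two extreme rules

Let $m,d,c,\kappa$ be as in Theorem 4. If $d=1$, the only star word is $*$; it sends $\frac{1-c}m=\kappa$ to each letter, and we are done. So let $d\ge2$, and put $h=m+1$ and $\delta=d/h\le\ln2$. We use $\ln2=0.69314\ldots$, so $0.6931<\ln2<0.6932$, $\frac1{\ln2}>1.4426$, $\frac1{2\ln2}>0.7213$.

**Step 1: sizes of the parameters.** We have $h\ge1.4426\,d$. Also $d\le m$: for $m\ge3$, $(m+1)\ln2\le m$; $m=1$ would force $d=1$; $m=2$ forces $d\le 2$. In particular $m\ge2$. Since $(1+\frac1m)^d\ge e^{d/(m+1)}$,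
$$ch\le1.2,\qquad cd\le0.832,\qquad \kappa\ge e^\delta-1-\frac{1.2\,\delta}m>0, \tag{2}$$
where $cd=ch\cdot\delta\le1.2\,\delta$ was used, and positivity holds because $e^\delta-1>\delta$ and $1.2/m\le0.6$. Also $c\le 0.4<1$.

**Definition (level, single letter).** A point of $[m]^d$ is of level $q$ if it uses exactly $q$ distinct letters. A single letter of a word is a letter that occurs in it exactly once; the number of single letters is denoted $s$. Stars are not letters.

For example, $(1,1,3,1,4,2)$ has level $4$ and single letters $3,4,2$, so $s=3$.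

**Step 2: counting points and star words by level.** Let $\mathrm{Sur}(N,q)$ be the number of words of length $N$ over a $q$-letter alphabet that use every letter; for example $\mathrm{Sur}(3,2)=6$. For $1\le q\le d$ put
$$p_q=\binom mq\mathrm{Sur}(d,q),\qquad x_q=\frac q{h-q},\qquad \rho_q=\frac{d\,\mathrm{Sur}(d-1,q)}{\mathrm{Sur}(d,q)},$$
and let $\bar s_q$ be the mean of $s$ over all words of length $d$ using all of $q$ given letters. So $p_q$ is the number of points of level $q$, and $p_q>0$, $h-q\ge1$ because $q\le d\le m$. Let $\ell_q$ be the number of star words with exactly $q-1$ distinct letters, and $K_q$ the number of star words with exactly one star and exactly $q$ distinct letters. Thus $K_0=K_d=0$.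

First, $\bar s_q=d-q\rho_q$. Count pairs consisting of a word of length $d$ using all $q$ letters and a position in it that does not carry a single letter. There are $\mathrm{Sur}(d,q)(d-\bar s_q)$ of them. Starring that position gives a one-star word whose constant part still uses all $q$ letters; conversely, putting any of the $q$ letters for the star of such a word gives such a pair. So the number is $q\cdot d\,\mathrm{Sur}(d-1,q)$.

Second,
$$\ell_q=x_qp_q,\qquad K_{q-1}=\frac{\bar s_q}{h-q}p_q,\qquad K_q=\rho_qp_q. \tag{3}$$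
Starring out all occurrences of one letter of a point of level $q$ gives a star word with $q-1$ distinct letters, and each such star word arises from exactly $m-q+1=h-q$ pairs (point, letter), one for each unused letter. There are $qp_q$ pairs, which gives $\ell_q$. Counting only pairs in which the letter is single gives $K_{q-1}$. The last formula is $K_q=d\binom mq\mathrm{Sur}(d-1,q)$.

**Step 3: two rules that fail in opposite ways.** Take $m=4$, $d=3$, $c=0$, which is the board $[8]^3$. Here $\kappa=\frac{125}{64}-1=\frac{61}{64}$. The uniform rule (every star word sends $\frac14$ to each letter) overloads the low levels: the point $aaa$ is $w[a]$ for $2^3-1=7$ star words and receives $\frac74$. The opposite rule sends everything to letters not used in the star word, in equal shares. Under it a point of level $q$ gets $\frac1{h-q}$ for each of its $q$ letters, so $x_q$ in total: $\frac14,\frac23,\frac32$ on levels $1,2,3$. Now the top level is overloaded and the low levels starve.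

We mix: start from the second rule, and redirect part of the flow downward. Under the "unused letters" rule (with one-star words sending $1-c$), level $i$ receives in total $\ell_i-cK_{i-1}$ and should receive $\kappa p_i$. So its surplus is $p_ie_i$, where
$$e_i=\frac{i-c\bar s_i}{h-i}-\kappa,\qquad E_q:=\sum_{i=q}^dp_ie_i,\qquad p_ie_i=\ell_i-cK_{i-1}-\kappa p_i .$$
A star word with $q$ distinct letters reaches level $q+1$ through unused letters and level $q$ through used letters. So the whole surplus $E_{q+1}$ of the levels above $q$ has to be brought down by star words with exactly $q$ distinct letters. We let only the one-star words do this, each the same amount: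
$$\theta_q:=\frac{E_{q+1}}{K_q}\quad(1\le q\le d-1),\qquad\theta_0=\theta_d=0 .$$

**Step 4: the surpluses to be brought down are positive.** Summing over all levels, $E_1=((m+1)^d-m^d)-c\,dm^{d-1}-\kappa m^d=0$. The numerators $i-c\bar s_i$ are positive, since $\bar s_i\le i$ and $c<1$, and strictly increasing, since $c(\bar s_{i+1}-\bar s_i)\le cd<1$. The denominators $h-i$ are positive and decreasing. So $e_i$ is strictly increasing in $i$. As $E_1=0$, $d\ge2$ and all $p_i>0$, we have $e_1<0<e_d$, and
$$E_q>0\qquad(2\le q\le d):$$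
if $e_q\ge0$, all terms of $E_q$ are $\ge 0$ and the last is positive; if $e_q<0$, then $E_q=-\sum_{i<q}p_ie_i>0$. Hence $\theta_q>0$ for $1\le q\le d-1$. From $E_q=E_{q+1}+p_qe_q$, dividing by $p_q$ and using (3),
$$(\theta_{q-1}+c)\frac{\bar s_q}{h-q}=\rho_q\theta_q+x_q-\kappa\qquad(2\le q\le d). \tag{4}$$

**Step 5: the flow.** A star word with $q$ distinct letters has $q\le d-1\le m-1$, so it has $m-q\ge1$ unused letters.

* If $k\ge2$, it sends $1$, equally distributed over the unused letters.
* If $k=1$, it sends $1-c-\theta_q$, equally distributed over the unused letters, and $\theta_q$ to the $q$ used letters in a way to be specified. We call this second part the old flow at level $q$.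

A point of level $q$ with $s$ single letters receives from the unused moves $\frac{(q-s)+s(1-c-\theta_{q-1})}{h-q}=x_q-s\frac{\theta_{q-1}+c}{h-q}$: starring out a single letter gives a one-star word, starring out any other letter a word with $k\ge2$. So from the old flow at level $q$ it must receive exactly
$$T_q=\kappa-x_q+s\,\frac{\theta_{q-1}+c}{h-q}. \tag{5}$$
The totals agree: the sum of $T_q$ over level $q$ is $\theta_qK_q$. For $q\ge2$ this is (4) multiplied by $p_q$. For $q=1$ we have $\bar s_1=0$, as $d\ge2$, and the sum is $p_1(\kappa-x_1)=-p_1e_1=E_2-E_1=\theta_1K_1$.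

For $q=d$ there is no old flow. All points of level $d$ have $s=d$, so $T_d$ is constant with sum $0$, hence $T_d=0$, as needed. For $q=1$ and for $q=d-1$ the number $s$ is constant on the level ($s=0$, respectively $s=q-1$), so $T_q$ is constant. Let each one-star word send $\frac{\theta_q}q$ to each used letter. A point then receives $\frac{\theta_q}q$ for each of its $d-s$ positions that carry a non-single letter, a constant; by equality of totals this constant is $T_q$.

For $[8]^3$ this is the whole construction. There $p_1,p_2,p_3=4,36,24$; $K_1=12$, $K_2=36$; $E_3=24(\frac32-\frac{61}{64})=\frac{105}8$, $E_2=\frac{105}8+36(\frac23-\frac{61}{64})=\frac{45}{16}$; so $\theta_2=\frac{35}{96}$ and $\theta_1=\frac{15}{64}$. The point $aaa$ receives $\frac14+3\cdot\frac{15}{64}=\frac{61}{64}$. The point $aab$ receives $\frac13$ from $**b$, $\frac13\cdot\frac{49}{64}$ from $aa*$, and $\frac{35}{192}$ from each of $a{*}b$ and $*ab$: in total $\frac{64+49+70}{192}=\frac{61}{64}$. The point $abc$ receives $\frac12\cdot\frac{61}{96}$ from each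 of three words: again $\frac{61}{64}$.

**Step 6: where equal shares stop working.** For $2\le q\le d-2$ the equal split gives $(d-s)\frac{\theta_q}q$, which is strictly decreasing in $s$, while the required $T_q$ is strictly increasing in $s$. The level contains points with $s=q-1$ (one letter of multiplicity $d-q+1\ge3$) and with $s=q-2$ (two letters of multiplicities $2$ and $d-q$). So the equal split fails on every such level. We need a flow in which words with more single letters receive more, although fewer sources reach them. It is provided by the following lemma, proved two sections below.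

**Lemma 5.** Let $q\ge1$, $d\ge q+2$, $\gamma\ge0$ with $\gamma b(b-1)\le d-q$ for $b=\min(q,d-q)$. Over a fixed $q$-letter alphabet consider one-star words of length $d$ using all letters (sources) and words of length $d$ using all letters (targets). There is a flow by substituting a letter for the star in which each source sends $1$ and each target with $s$ single letters receives $\alpha+\gamma s$, where $\alpha$ is determined by total balance.

For $2\le q\le d-2$ apply Lemma 5, scaled by $\theta_q$, to each $q$-subset of $[m]$, with $\gamma=\frac{\theta_{q-1}+c}{(h-q)\theta_q}$. A point then receives $\theta_q\alpha+s\frac{\theta_{q-1}+c}{h-q}$, and equality of totals (the same for each $q$-subset by symmetry) gives $\theta_q\alpha=\kappa-x_q$. So it receives $T_q$. With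
$$j=d-q,\qquad B=\min(q,j),\qquad Z=\frac{B(B-1)}j ,$$
the hypothesis on $\gamma$ reads as (7) below. Thus Theorem 4 follows from Lemma 5 and two inequalities, the first making $1-c-\theta_q$ nonnegative:
$$\theta_q+c\le1\qquad(1\le q\le d-1), \tag{6}$$
$$(\theta_{q-1}+c)\,Z\le(h-q)\,\theta_q\qquad(2\le q\le d-2). \tag{7}$$

## Transport between words that use every letter

**Lemma 2 (tail principle).** Let $N_v\ge0$ and let $\beta_v$ be nondecreasing in $v$ on the indices with $N_v>0$, with $\sum_vN_v\beta_v\ge0$ (finite sum). Then $\sum_{v\ge u}N_v\beta_v\ge0$ for all $u$.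

**Proof.** Drop the indices with $N_v=0$; then we may assume that $u$ is one of the remaining indices, or that the tail is empty. If $\beta_u\ge0$, all terms of the tail are $\ge0$. If $\beta_u<0$, the terms with $v<u$ are $\le0$, so the tail is at least the total. $\square$

For $r\in\{1,2\}$ let $A_b^{(r)}(N)$ be the coefficient of $x^N$ in $\big(\sum_{i\ge r}x^i/i!\big)^b$, and $0$ for $N<0$. Then $N!\,A^{(r)}_b(N)$ is the number of words of length $N$ over a $b$-letter alphabet using each letter at least $r$ times; call these full words. A one-star word of length $N$ has exactly one star and uses each letter at least $r$ times. There are $N\cdot(N-1)!\,A^{(r)}_b(N-1)=N!\,A_b^{(r)}(N-1)$ of them. Write $W_q=A_q^{(1)}$ and $D_b=A_b^{(2)}$, so $\mathrm{Sur}(N,q)=N!\,W_q(N)$, and $W_0(0)=D_0(0)=1$, $W_0(N)=D_0(N)=0$ for $N\ne0$. For example, $W_2(3)=1$ and $D_2(4)=\frac14$, corresponding to $6$ words of type $aab$ or $abb$ and $6$ words of type $aabb$.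

A nonnegative sequence $(a_k)$ is log-concave if $a_k^2\ge a_{k-1}a_{k+1}$ for all $k$; for example $(1/i!)_{i\ge r}$, extended by $0$, is log-concave, as $a_{i+1}/a_i=\frac1{i+1}$ decreases for $i\ge r$.

**Log-concavity of $A_b^{(r)}$.** For $b\ge1$ the sequence $(A_b^{(r)}(N))_N$ is positive for $N\ge rb$, zero below, and log-concave. Positivity is clear. For log-concavity, consider the matrix $T(a)=(a_{i-j})_{i,j}$ of a nonnegative sequence supported on nonnegative indices and without internal zeros. The $2\times2$ minor with rows $i<i'$ and columns $j<j'$ is $a_{i-j}a_{i'-j'}-a_{i-j'}a_{i'-j}$. If $a$ is log-concave, this is $\ge0$: when $a_{i-j'}$ and $a_{i'-j}$ are both positive, all entries between are positive, the ratios $a_{k+1}/a_k$ do not increase, and comparing $j'-j$ consecutive ratios gives $\frac{a_{i-j}}{a_{i-j'}}\ge\frac{a_{i'-j}}{a_{i'-j'}}$. Conversely, if all these minors are $\ge0$, the minor with $i'=i+1$, $j'=j+1$ gives log-concavity. The convolution of $a$ and $a'$ has matrix $T(a)T(a')$. By the Cauchy–Binet formula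 its $2\times2$ minors are finite sums of products of $2\times2$ minors of $T(a)$ and $T(a')$, so they are $\ge0$. Apply this $b-1$ times to $(1/i!)_{i\ge r}$.

**Lemma 3.** Let $b\ge1$, $N\ge rb+1$. There is a flow from one-star words to full words (by substituting a letter for the star) in which each one-star word sends $1$ and each full word receives exactly $\zeta=A_b^{(r)}(N-1)/A_b^{(r)}(N)$.

For example, take $r=1$, $b=2$, $N=4$, so $\zeta=\frac{24}{14}=\frac{12}7$. Let each source, such as $aab*$, send $\frac37$ to its single letter and $\frac47$ to the other. Then $aabb$ receives $4\cdot\frac37$ and $aaab$ receives $3\cdot\frac47$, both equal to $\frac{12}7$.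

**Proof.** We omit the superscript $(r)$ and use induction on $b$. For $b=1$ there is one full word, and all one-star words send $1$ to it.

Let $b\ge2$ and fix a letter $\beta$. The plan is to decide how much each one-star word sends to $\beta$, as a function of its number of letters $\beta$, and to leave the rest to induction. For $l\ge r$ put $\pi_l=A_{b-1}(N-l)/l!$. So $\pi_l>0$ iff $r\le l\le N-r(b-1)$. There are $\binom Nl(N-l)!A_{b-1}(N-l)=N!\,\pi_l$ full words with exactly $l$ letters $\beta$. For $\pi_l>0$ put $\chi_l=A_{b-1}(N-l-1)/A_{b-1}(N-l)$. There are $N\binom{N-1}l(N-1-l)!A_{b-1}(N-1-l)=N!\,\pi_l\chi_l$ one-star words with $l$ letters $\beta$; if $\pi_l=0$, there are none, and we read $\pi_l\chi_l$ as $0$. By log-concavity, $A_{b-1}(M-1)/A_{b-1}(M)$ is nondecreasing in $M$, so $\chi_l$ is nonincreasing in $l$. Moreover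
$$\pi_l\chi_l=(l+1)\pi_{l+1},\qquad\sum_l\pi_l\chi_l=A_b(N-1)=\zeta\sum_l\pi_l .$$

Let $F_i=\sum_{l=r}^i\pi_l(\chi_l-\zeta)$. The full sum is $0$, so $F_i=\sum_{l>i}\pi_l(\zeta-\chi_l)$, a tail of a sum with nondecreasing factors and total $0$. By Lemma 2, $F_i\ge0$. Also
$$\pi_i\chi_i-F_i=\sum_{l\ge i}\pi_l\chi_l-\zeta\sum_{l>i}\pi_l=\sum_{l\ge i+1}(l-\zeta)\pi_l .$$
Here the total is $\sum_{l\ge r}(l-\zeta)\pi_l=r\pi_r+\sum_{l\ge r}(l+1)\pi_{l+1}-\zeta\sum_l\pi_l=r\pi_r\ge0$, so by Lemma 2 these tails are $\ge0$. Hence $0\le F_i\le\pi_i\chi_i$, and we can write $F_i=\varphi_i\pi_i\chi_i$ with $\varphi_i\in[0,1]$, where $\varphi_i:=0$ if $\pi_i\chi_i=0$; also put $\varphi_{r-1}:=0$ and $F_{r-1}=0$.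

A one-star word with $i$ letters $\beta$ sends $\varphi_i$ to $\beta$ and distributes the remaining $1-\varphi_i$ by the induction flow on the $N-i$ positions not carrying $\beta$. This is allowed: those positions carry one star and $b-1$ letters used at least $r$ times, so $N-i-1\ge r(b-1)$.

A full word with $i$ letters $\beta$ receives $(1-\varphi_i)\chi_i$ from the induction flow (if $N-i=r(b-1)$, no source contributes and $\chi_i=0$), and $\varphi_{i-1}$ for each of its $i$ letters $\beta$, so $(1-\varphi_i)\chi_i+i\varphi_{i-1}$ in total. Now $F_{i-1}=\varphi_{i-1}\pi_{i-1}\chi_{i-1}=i\,\pi_i\varphi_{i-1}$ for $i>r$, and both sides are $0$ for $i=r$. So $\pi_i$ times the amount received is $\pi_i\chi_i-F_i+F_{i-1}=\pi_i\chi_i-\pi_i(\chi_i-\zeta)=\pi_i\zeta$. $\square$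

Put
$$R_q(n)=\frac{W_q(n-1)}{W_q(n)}\ (n\ge q\ge1),\qquad\zeta_b(n)=\frac{D_b(n-1)}{D_b(n)}\ (n\ge2b\ge2),$$
where $n$ now denotes a word length, and let $\bar s_q(n)$ be the mean number of single letters in a uniform word of length $n$ using all $q$ letters. So $\rho_q=R_q(d)$ and $\bar s_q=\bar s_q(d)$. For example, $\bar s_2(4)=\frac8{14}=\frac47$.

**Lemma 4.**

* (i) $qR_q(n)=n-\bar s_q(n)$ for $n\ge q\ge1$.
* (ii) $R_q(n+1)-R_q(n)\ge\frac1q$ for $n\ge q\ge1$.
* (iii) $R_{q-1}(n)-R_q(n)\ge\frac n{q(q-1)}$ for $n\ge q\ge2$.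
* (iv) $\zeta_b(n+1)-\zeta_b(n)\ge\frac1b$ for $n\ge2b\ge2$.
* (v) $\zeta_{b-1}(N-1)-\zeta_b(N)\ge\frac{N-b}{b(b-1)}$ for $b\ge2$, $N\ge2b$.

**Proof.** (i) Differentiating $(e^x-1)^q$ gives $q\big[(e^x-1)^q+(e^x-1)^{q-1}\big]$, so, comparing coefficients of $x^{n-1}$,
$$nW_q(n)=q\big(W_q(n-1)+W_{q-1}(n-1)\big). \tag{8}$$
A given letter is single in $n\cdot(n-1)!\,W_{q-1}(n-1)$ words, so $\bar s_q(n)=qW_{q-1}(n-1)/W_q(n)$. Divide (8) by $W_q(n)$.

(ii) By (i) the claim says $\bar s_q(n+1)\le\bar s_q(n)$. The flow of Lemma 3 with $r=1$ and length $n+1$ turns a uniformly random one-star word into a uniformly random full word. The constant part of a uniform one-star word is a uniform word of length $n$ using all letters, and substituting a used letter for the star never increases the number of single letters.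

(iv) Differentiating $(e^x-1-x)^b$ gives $b\big[(e^x-1-x)^b+x(e^x-1-x)^{b-1}\big]$, so
$$nD_b(n)=b\big(D_b(n-1)+D_{b-1}(n-2)\big). \tag{9}$$
Hence $b\zeta_b(n)=n-\tau_b(n)$ with $\tau_b(n)=bD_{b-1}(n-2)/D_b(n)$. The mean number of letters occurring exactly twice is $b\binom n2(n-2)!\,D_{b-1}(n-2)/(n!\,D_b(n))=\frac12\tau_b(n)$. As in (ii), Lemma 3 with $r=2$ and length $n+1$ gives $\tau_b(n+1)\le\tau_b(n)$, since substitution never increases the number of letters occurring exactly twice when all letters occur at least twice.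

(iii) Let $l$ be the multiplicity of a fixed letter in a uniform word of length $n$ using all $q$ letters. Its law is proportional to $W_{q-1}(n-l)/l!$ on $l\ge1$, $n-l\ge q-1$, and $\mathbb E\,l=n/q$ by symmetry. Then
$$\mathbb E\,R_{q-1}(n-l)=\frac{\sum_lW_{q-1}(n-l-1)/l!}{\sum_lW_{q-1}(n-l)/l!}=\frac{W_q(n-1)}{W_q(n)}=R_q(n).$$
Applying (ii) $l$ times, $R_{q-1}(n)-R_{q-1}(n-l)\ge\frac l{q-1}$. Take expectations.

(v) Likewise $\zeta_b(N)=\mathbb E\,\zeta_{b-1}(N-l)$, where $l\ge2$ is the multiplicity of a fixed letter in a uniform word using each of $b$ letters at least twice, so $N-l\ge2(b-1)$ and $\mathbb E\,l=N/b$. By (iv), $\zeta_{b-1}(N-1)-\zeta_{b-1}(N-l)\ge\frac{l-1}{b-1}$. Taking expectations gives $\frac{N/b-1}{b-1}=\frac{N-b}{b(b-1)}$. $\square$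

## A flow that favors single letters

**Proof of Lemma 5.** Call a letter of a source or target big if it occurs at least twice. The plan is to prescribe how much flow crosses from sources with $u$ single letters to targets with $u-1$ single letters, and to equalize among targets with the same $u$ by Lemma 3 with $r=2$.

**Step 1: classes by the number of single letters.** Let $N_u=\binom quD_{q-u}(d-u)$ and $N'_u=\binom quD_{q-u}(d-1-u)$. Choosing the single letters, placing them, and filling the rest shows that $d!\,N_u$ targets and $d!\,N'_u$ sources have exactly $u$ single letters. As $d\ge q+2$, $N_q=N'_q=0$. We have $N_u>0$ iff $u_0:=\max(0,2q-d)\le u\le q-1$, and $N'_u>0$ implies $N_u>0$. For $0\le u\le q-1$, (9) with $b=q-u$ and $n=d-u$, multiplied by $\binom qu$, gives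
$$(d-u)N_u=(q-u)N'_u+(u+1)N'_{u+1}, \tag{10}$$
because $\binom qu(q-u)=(u+1)\binom q{u+1}$.

**Step 2: the amounts that must cross, and that they are nonnegative.** Put $J_u=\sum_{v\ge u}[N'_v-(\alpha+\gamma v)N_v]$. This is (up to $d!$) what the sources with at least $u$ single letters have in excess of the demand of the targets with at least $u$ single letters. By balance $J_0=0$, hence $J_u=0$ for $u\le u_0$; also $J_q=0$.

For $u_0\le v\le q-1$ let $\zeta^v:=N'_v/N_v=\zeta_{q-v}(d-v)$. Then $J_u=\sum_{v\ge u}N_v(\zeta^v-\gamma v-\alpha)$. For $u_0\le v\le q-2$, Lemma 4(v) with $b=q-v\ge2$ and $N=d-v\ge2b$ gives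
$$\zeta^{v+1}-\zeta^v\ge\frac{(d-v)-(q-v)}{b(b-1)}=\frac{d-q}{b(b-1)}\ge\gamma ,$$
because $b\le q-u_0=\min(q,d-q)$. So the bracket is nondecreasing, the total is $0$, and Lemma 2 gives $J_u\ge0$.

**Step 3: the sources can afford them: $J_u\le\frac uqN'_u$.** Summing (10) over $v\ge u$,
$$\sum_{v\ge u}(d-v)N_v=\sum_{v\ge u}(q-v)N'_v+\sum_{v\ge u+1}vN'_v=q\sum_{v\ge u}N'_v-uN'_u .$$
So $\frac uqN'_u=\sum_{v\ge u}\big[N'_v-\frac{d-v}qN_v\big]$ and
$$\frac uqN'_u-J_u=\sum_{v\ge u}N_v\Big[\alpha+\gamma v-\frac{d-v}q\Big].$$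
The bracket increases in $v$ and the total (at $u=0$) is $0-J_0=0$. Lemma 2 applies.

**Step 4: the flow.** By Steps 2 and 3, $J_u=uN'_uy_u$ with $0\le y_u\le\frac1q$, where $y_u:=0$ if $uN'_u=0$. A source with $u$ single letters (then $u\le q-1$) sends $y_u$ to each single letter and $y_{u+1}$ to each of its $q-u$ big letters. It distributes the remaining
$$z_u=1-uy_u-(q-u)y_{u+1}\ge1-\frac uq-\frac{q-u}q=0$$
by the flow of Lemma 3 with $r=2$ and $q-u$ letters on the $d-u$ positions not carrying single letters. These positions carry a star and $q-u$ letters used at least twice, so $d-u\ge2(q-u)+1$.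

**Step 5: what a target receives.** Consider a target with $u$ single letters. Starring an occurrence of a letter of multiplicity $2$ gives a source with $u+1$ single letters in which this letter is single; it sends $y_{u+1}$ to it. Starring an occurrence of a letter of multiplicity at least $3$ gives a source with $u$ single letters in which this letter is big; it also sends $y_{u+1}$ to it. Starring a single letter does not give a source. So the target receives $y_{u+1}$ for each of its $d-u$ positions carrying a big letter. In addition it receives $z_u\zeta^u$ from the flows of Lemma 3 (if $d-u=2(q-u)$, there are no such sources and $\zeta^u=0$). By (10), $N_u$ times the total received is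
$$(q-u)N'_uy_{u+1}+(u+1)N'_{u+1}y_{u+1}+N'_u-uN'_uy_u-(q-u)N'_uy_{u+1}=J_{u+1}+N'_u-J_u=(\alpha+\gamma u)N_u .\qquad\square$$

For example, take $q=2$, $d=4$. All $24$ sources have $u=1$; there are $6$ targets $aabb$ with $s=0$ and $8$ targets $aaab$ with $s=1$. A source sends $y_1$ to its single letter and $1-y_1$ to its big letter; $aabb$ receives $4y_1$ and $aaab$ receives $3(1-y_1)$. The lemma allows $\gamma\le1$. For $\gamma=1$ balance gives $14\alpha+8=24$, so $\alpha=\frac87$ and $y_1=\frac27$, and indeed $3\cdot\frac57=\frac{15}7=\alpha+1$.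

**Lemma 6.** $\bar s_q(n)\ge q\big(1-\frac1q\big)^{n-q}$ for $n\ge q\ge1$, with $0^0=1$.

**Proof.** $\bar s_q(q)=q$ and $\bar s_q(q+1)=q-1$. For $n\ge q+2$ take $d=n$ and $\gamma=0$ in the proof of Lemma 5. Then $\alpha=R_q(n)$. Since $\sum_uN'_u=W_q(n-1)$ and $\sum_uN_u=W_q(n)$,
$$\sum_{u\ge1}J_u=\sum_uu(N'_u-\alpha N_u)=W_q(n-1)\big(\bar s_q(n-1)-\bar s_q(n)\big),$$
while by Step 3 $\sum_{u\ge1}J_u\le\sum_u\frac uqN'_u=W_q(n-1)\frac{\bar s_q(n-1)}q$. So $\bar s_q(n)\ge(1-\frac1q)\bar s_q(n-1)$, and induction finishes. $\square$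

## The numbers of surjective words

Recall Newton's inequalities, in the form we need: if a polynomial with nonnegative coefficients has only real zeros, its coefficient sequence is log-concave.

**Lemma 7.** (i) $\mathrm{Sur}(d,i)$ is log-concave in $i$. (ii) $\frac{\mathrm{Sur}(d,q-1)}{\mathrm{Sur}(d,q)}\le\frac{\mathrm{Sur}(d-1,q-1)}{\mathrm{Sur}(d-1,q)}$ for $2\le q\le d-1$. (iii) For $d\ge2$, $\bar s_i(d)$ is nondecreasing in $i$, $1\le i\le d$.

**Proof.** For $d\ge2$, (8) gives $\mathrm{Sur}(d,i)=i(S_i+S_{i-1})$ with $S_i=\mathrm{Sur}(d-1,i)$.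

(i) So $F_d(x)=\sum_i\mathrm{Sur}(d,i)x^i$ satisfies $F_1=x$ and $F_d=x\big((1+x)F_{d-1}\big)'$. If all zeros of $F_{d-1}$ are real and in $[-1,0]$, so are those of $(1+x)F_{d-1}$, hence by Rolle's theorem (counting multiplicities) those of its derivative, hence those of $F_d$. By induction this holds for all $d$, and Newton's inequalities apply.

(ii) We have
$$\frac{\mathrm{Sur}(d,q)}{\mathrm{Sur}(d,q-1)}=\frac q{q-1}\cdot\frac{S_q+S_{q-1}}{S_{q-1}+S_{q-2}}\ge\frac{S_q}{S_{q-1}} ,$$
since $(S_q+S_{q-1})S_{q-1}\ge S_q(S_{q-1}+S_{q-2})$ is $S_{q-1}^2\ge S_qS_{q-2}$, which is (i).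

(iii) From the proof of Lemma 4(i), $\bar s_i(d)=iW_{i-1}(d-1)/W_i(d)=i\,d\,S_{i-1}/\mathrm{Sur}(d,i)$. For $2\le i\le d-1$,
$$\frac{\mathrm{Sur}(d,i+1)}{\mathrm{Sur}(d,i)}=\frac{i+1}i\cdot\frac{S_{i+1}+S_i}{S_i+S_{i-1}}\le\frac{i+1}i\cdot\frac{S_i}{S_{i-1}} ,$$
again by $S_{i+1}S_{i-1}\le S_i^2$; this says $\bar s_{i+1}(d)\ge\bar s_i(d)$. For $i=1$, $\bar s_1(d)=0$. $\square$

## Proof of (6): one-star words have enough to send down

**Step 1: rewriting (6) as a statement about tails.** Since $K_d=0$, $\sum_{i>q}(K_i-K_{i-1})=-K_q$, so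
$$E_{q+1}-(1-c)K_q=\sum_{i>q}\big[p_ie_i+(1-c)(K_i-K_{i-1})\big]=\sum_{i>q}p_i\varphi_i ,$$
where, by (3), $(h-i)\varphi_i=i-\bar s_i+(h-i)\big((1-c)\rho_i-\kappa\big)$. With $\bar s_i=d-i\rho_i$ this is
$$\Phi_i:=(h-i)\varphi_i=\rho_i\big[(1-c)h+ci\big]+(1+\kappa)i-d-\kappa h .$$
The full sum is $\sum_{i\ge1}p_i\varphi_i=E_1-(1-c)K_0=0$. Suppose $\Phi_i$ changes sign at most once, from $+$ to $-$, as $i$ increases. Then each tail is $\le0$: either all its terms are $\le0$, or all omitted terms are $\ge0$ and the tail is at most the total. So $E_{q+1}\le(1-c)K_q$, which is (6). It remains to verify the sign pattern.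

**Step 2: $\Phi$ is nonincreasing on an initial range.** For $2\le i\le d$,
$$\Phi_{i-1}-\Phi_i=(\rho_{i-1}-\rho_i)\big[(1-c)h+c(i-1)\big]-c\rho_i-(1+\kappa).$$
By Lemma 4(iii), $\rho_{i-1}-\rho_i\ge\frac d{i(i-1)}$. The bracket is at least $h-ch\ge h-1.2>0$. Also $\rho_i\le\frac di$, so $c\rho_i\le\frac{0.832}i$, and $\kappa\le1$. So the difference is at least $\frac d{i(i-1)}(h-1.2)-\frac{0.832}i-2$. Multiplying by $i(i-1)$, it is $\ge0$ if
$$2i^2-1.168\,i-0.832\le d(h-1.2).$$
The left side increases in $i\ge1$. If $h\ge2d+1$, the right side is at least $2d^2-0.2d$, so the inequality holds for all $i\le d$; then $\Phi$ is nonincreasing throughout and we are done. For any $h\ge1.4426d$, it holds for $2\le i\le0.84d$, because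
$$1.4426d^2-1.2d-(1.4112d^2-0.98112d-0.832)=0.0314d^2-0.21888d+0.832>0 ,$$
the discriminant $0.0480-0.1044$ (rounded) being negative.

**Step 3: $\Phi_q\le0$ for $q>0.84d$ when $h\le2d$.** Here $\frac12\le\delta\le\ln2$. Let $j=d-q$ and $t=j/q$, so $t<\frac{0.16}{0.84}<0.1905$. If $j=0$, then $\rho_d=0$ and $\Phi_d=\kappa(d-h)<0$. If $j\ge1$, then $0.16d>1$, so $d\ge7$, $h\ge11$, $m\ge10$, and by (2)
$$\kappa\ge\delta+\frac{\delta^2}2-0.12\,\delta=\delta\Big(1+\frac\delta2-0.12\Big)\ge1.13\,\delta .$$
By Lemma 6 and Bernoulli's inequality $\bar s_q\ge q(1-\frac1q)^j\ge q-j$, so $\rho_q=\frac{d-\bar s_q}q\le2t$. Since $(1-c)h+cq\le h$,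
$$\Phi_q\le2th-j-\kappa(h-q).$$
Divide by $q$ and use $\frac hq=\frac{1+t}\delta$ and $\kappa\ge1.13\,\delta$: it suffices that
$$1.13(1+t-\delta)-t\Big(\frac{2(1+t)}\delta-1\Big)\ge0 .$$
The left side is concave in $\delta$, so we check the endpoints. At $\delta=\frac12$ it is $0.565-1.87t-4t^2$, which decreases in $t$ and is positive at $t=0.1905$. At $\delta=\ln2$ it is at least $0.3466-0.756t-2.886t^2$ (using $2/\ln2<2.886$), also positive for $0\le t\le0.1905$.

So for $h\le2d$, $\Phi$ is nonincreasing up to $\lfloor0.84d\rfloor$ and $\le0$ afterward. In all cases there is at most one sign change, from $+$ to $-$, and (6) is proved. $\square$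

## Proof of (7) on levels with $x_q\ge\kappa$

Let $2\le q\le d-2$. So $d\ge4$, $h\ge6$, $m\ge5$. Write $\rho,\bar s,x$ for $\rho_q,\bar s_q,x_q$, and $t=\frac jq$, $\varepsilon=\frac1q$, $j=d-q\ge2$. Then $B\ge2$, $Z>0$, and $\bar s>0$ by Lemma 6. Substituting $\theta_{q-1}+c=\frac{h-q}{\bar s}(\rho\theta_q+x-\kappa)$ from (4), we see that (7) is equivalent to
$$(\rho\theta_q+x-\kappa)Z\le\theta_q\bar s . \tag{11}$$
Let $q_c=\frac{\kappa h}{1+\kappa}$; then $x_q\ge\kappa$ iff $q\ge q_c$.

**Step 1: locating $q_c$.** This bound is used in both cases. Put $\eta=1.2\,\delta/m$. By (2), $1+\kappa\ge e^\delta-\eta$, so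
$$q_c\ge h\Big(1-\frac1{e^\delta-\eta}\Big)=h(1-e^{-\delta})-\frac{h\eta e^{-2\delta}}{1-\eta e^{-\delta}} .$$
Here $h(1-e^{-\delta})=d\,\frac{1-e^{-\delta}}\delta\ge\frac d{2\ln2}$, as $\frac{1-e^{-\delta}}\delta$ decreases in $\delta$ and equals $\frac1{2\ln2}$ at $\delta=\ln2$. Further $h\eta\le1.44\,\delta$, as $\frac hm\le\frac65$; $\delta e^{-2\delta}\le\frac1{2e}$; and $\eta e^{-\delta}\le0.24\,\delta e^{-\delta}\le0.12\ln2<0.0832$. Since $\frac{1.44}{2e\cdot0.9168}<0.29$,
$$q_c\ge0.7213\,d-0.29. \tag{12}$$

Now assume $x_q\ge\kappa$.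

**Step 2: a lower bound for $\theta_q$.** The aim is $\theta_q\ge1-\frac\kappa x$. Since $E_{q+2}>0$,
$$E_{q+1}\ge p_{q+1}e_{q+1}=\ell_{q+1}-cK_q-\kappa p_{q+1}=\ell_{q+1}\Big(1-\frac\kappa{x_{q+1}}\Big)-cK_q .$$
As $x_{q+1}>x_q\ge\kappa$ and $K_q\le\ell_{q+1}$, dividing by $K_q$ gives $\theta_q\ge1-\frac\kappa{x_{q+1}}-c$. Moreover, since $\frac1{x_q}=\frac hq-1$,
$$\kappa\Big(\frac1{x_q}-\frac1{x_{q+1}}\Big)=\frac{\kappa h}{q(q+1)}\ge c .$$
For the last inequality: by (2), $\kappa h\ge h\delta(1-\frac{1.2}m)=d(1-\frac{1.2}m)\ge d-1.01$, because $m\ge1.4426d-1$ and $d\ge4$ give $\frac{1.2d}m\le\frac{4.8}{4.7704}<1.01$. On the other side $cq(q+1)\le\frac{1.2(d-2)(d-1)}h\le0.832(d-2)\le d-1.01$. So $\theta_q\ge1-\frac\kappa x$, that is, $x-\kappa\le x\theta_q$.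

**Step 3: reduction to an inequality without $\theta$.** As $B\le j$, $Z\le j-1$. So (11) follows from $(j-1)(\rho+x)\le\bar s$. Inserting $\rho=\frac{d-\bar s}q$ and multiplying by $q$, this is equivalent to
$$\bar s(d-1)\ge(j-1)(d+qx). \tag{13}$$

**Step 4: proof of (13).** By (12) and $q\ge q_c$, $0.7213j\le0.2787q+0.29$, so $j\le0.3864q+0.4021$, that is, $t\le0.3864+0.4021\,\varepsilon$. As $j\ge2$, $q\ge5$, so $\varepsilon\le0.2$ and $t\le0.467$.

Truncating the binomial expansion of $(1-\varepsilon)^j$ after the cubic term gives a lower bound (Bonferroni). With $j\varepsilon=t$, $\binom j2\varepsilon^2=\frac{t(t-\varepsilon)}2$, $\binom j3\varepsilon^3=\frac{t(t-\varepsilon)(t-2\varepsilon)}6$ and Lemma 6,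
$$\frac{\bar s}q\ge(1-\varepsilon)^j\ge P-\frac\varepsilon2(t-t^2)-\frac{\varepsilon^2}3t,\qquad P=1-t+\frac{t^2}2-\frac{t^3}6 .$$
Also $x=\frac1{h/q-1}\le\xi(t):=\frac1{0.4426+1.4426t}$, since $\frac hq\ge1.4426(1+t)$. Dividing (13) by $q^2$, left side minus right side is at least
$$\Big[P-\frac\varepsilon2(t-t^2)-\frac{\varepsilon^2}3t\Big](1+t-\varepsilon)-(t-\varepsilon)(1+t+\xi)=F(t)+\varepsilon C(t)+\varepsilon^2\,\frac{t-5t^2}6+\varepsilon^3\frac t3 ,$$
$$F=1-t-\frac32t^2+\frac{t^3}3-\frac{t^4}6-t\xi(t),\qquad C=1+t+\xi-P-\frac{t-t^3}2 .$$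
Indeed $P(1+t)=1-\frac{t^2}2+\frac{t^3}3-\frac{t^4}6$ gives $F$, and the other coefficients are read off directly. We bound the terms.

* $F$ is decreasing on $[0,1]$, since $t\xi$ is increasing and the polynomial part has derivative $-1-3t+t^2-\frac23t^3<0$. Further $F(0.3864)>0.018$. On $[0.3864,0.467]$, $|F'|=\big(1+3t-t^2+\frac23t^3\big)+\frac{0.4426}{(0.4426+1.4426t)^2}\le2.26+0.443\le2.71$. So $F(t)\ge0.018-2.71\cdot0.4021\,\varepsilon\ge0.018-1.09\,\varepsilon$.
* Using $P\le1-t+\frac{t^2}2$, $C\ge\xi+\frac32t-\frac{t^2}2\ge\xi+1.26t$. With $\sigma=0.4426+1.4426t$ this is at least $\frac1\sigma+0.8734\,\sigma-0.387\ge2\sqrt{0.8734}-0.387>1.4$.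
* $\varepsilon^2\frac{t-5t^2}6\ge-0.104\,\varepsilon^2\ge-0.021\,\varepsilon$; the last term is $\ge0$.

The sum is at least $0.018+\varepsilon(1.4-1.09-0.021)>0$. So (13), and hence (7), holds when $x_q\ge\kappa$.

## Proof of (7) on levels with $x_q<\kappa$

Keep the notation, and let
$$\Delta=\kappa-x_q>0,\quad g=q_c-q>0,\quad H=h-q,\quad Q=\rho-\frac{\bar s}Z,\quad1+\nu=\frac{\kappa-x_{q-1}}{\kappa-x_q}.$$

**Step 1: comparing consecutive $\theta$'s, $\theta_{q-1}\le(1+\nu)\theta_q$.** As $E_1=0$, $E_{q+1}=U_q:=\sum_{i\le q}u_i$ with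
$$u_i=-p_ie_i=p_i\Big(\kappa-x_i+\frac{c\bar s_i}{h-i}\Big)>0\quad(i\le q).$$
By Lemma 7(iii), $v_i:=\frac{c\bar s_i}{h-i}$ is nonnegative and nondecreasing in $i$, and $\kappa-x_{i-1}>\kappa-x_i>0$. So for $2\le i\le q$
$$\frac{\kappa-x_{i-1}+v_{i-1}}{\kappa-x_i+v_i}\le\frac{\kappa-x_{i-1}+v_i}{\kappa-x_i+v_i}\le\frac{\kappa-x_{i-1}}{\kappa-x_i},\qquad\text{hence}\qquad\frac{u_{i-1}}{u_i}\le\frac{p_{i-1}}{p_i}\cdot\frac{\kappa-x_{i-1}}{\kappa-x_i} .$$
Both factors on the right are nondecreasing in $i$. The first is, because $p_i=\binom mi\mathrm{Sur}(d,i)$ is log-concave by Lemma 7(i) and log-concavity of $\binom mi$. The second is $1+\frac{x_i-x_{i-1}}{\kappa-x_i}$, where $x_i-x_{i-1}=\frac h{(h-i)(h-i+1)}$ increases and $\kappa-x_i$ decreases. So $u_{i-1}\le\frac{p_{q-1}}{p_q}(1+\nu)u_i$ for $2\le i\le q$. Summing over $i$ and using Lemma 7(ii),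
$$U_{q-1}\le\frac{p_{q-1}}{p_q}(1+\nu)U_q\le\frac{K_{q-1}}{K_q}(1+\nu)U_q ,$$
since $K_i=d\binom mi\mathrm{Sur}(d-1,i)$. As $E_q=U_{q-1}$, dividing by $K_{q-1}$ gives the claim.

**Step 2: a sufficient condition without $\theta$.** We claim that (7) holds if $Q\le0$, or if
$$Z\Big(1+\nu+\frac{cQ}\Delta\Big)\le H. \tag{14}$$
Suppose (7) fails. Then (11) fails, that is, $(\rho\theta_q-\Delta)Z>\theta_q\bar s$, or $\theta_qQ>\Delta$. So $Q>0$ and $c\le c\,\theta_qQ/\Delta$. With Step 1,
$$H\theta_q<(\theta_{q-1}+c)Z\le\theta_qZ\Big(1+\nu+\frac{cQ}\Delta\Big),$$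
contradicting (14). This proves the claim.

Now we make (14) explicit. Since $\kappa=\frac{q_c}{h-q_c}$, $\Delta=\frac{q_c}{h-q_c}-\frac q{h-q}=\frac{hg}{(h-q_c)(h-q)}$. Thus
$$\nu=\frac{x_q-x_{q-1}}\Delta=\frac{h-q_c}{(h-q+1)g}\le\frac1g,\qquad\frac c\Delta=\frac{c(h-q_c)H}{hg}\le\frac{1.2}g\Big(\frac Hh\Big)^2 ,$$
using $h-q_c\le H$ and $ch\le1.2$. So, when $Q>0$, (14) follows from
$$Z\Big(1+\frac{1+1.2\,Q\,(H/h)^2}g\Big)\le H. \tag{15}$$

**Step 3: proof when $q<j$.** Here $Z=\frac{q(q-1)}j\le q-1$, $Q\le\rho\le\frac dq$, $Z\frac dq=\frac{(q-1)d}j\le2(q-1)$ and $H/h\le1$. So, when $Q>0$, the left side of (15) is at most $(q-1)\big(1+\frac{3.4}g\big)$. As $d\ge2q+1$, (12) gives $g\ge0.4426q+0.4313$, and $H\ge1.4426d-q\ge1.8852q+1.4426$. So it suffices that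
$$\frac{3.4(q-1)}{0.4426q+0.4313}\le0.8852q+2.4426 .$$
For $q=2,3,4,5$ this follows from $2.59\le4.21$, $3.87\le5.09$, $4.64\le5.98$, $5.15\le6.86$. For $q\ge6$ the left side is below $\frac{3.4}{0.4426}<7.69$, and the right side is at least $7.75$.

**Step 4: when $q\ge j$, a bound for $Q$.** Now $Z=j-1$ and $t\le1$. Put $v=\frac{j-1}q=t-\varepsilon$. By Lemma 6 and Bonferroni, with $\binom j2\varepsilon^2=\frac{tv}2$ and $\binom j3\varepsilon^3=\frac{tv(v-\varepsilon)}6\le\frac{tv^2}6$, we get $\frac{\bar s}q\ge1-t+\frac{tv}2-\frac{tv^2}6$. Moreover $Q=\frac{d-\bar s}q-\frac{\bar s}{j-1}=\frac dq-\frac{\bar s}q\big(1+\frac1v\big)$. So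
$$Q\le1+t-\Big(1+\frac1v\Big)\Big(1-t+\frac{tv}2-\frac{tv^2}6\Big)=2t-\frac{1-t}v-\frac t6(3-v)(1+v).$$
Since $\frac t2\le v\le t\le1$ and $(3-v)(1+v)=3+2v-v^2$ increases for $v\le1$,
$$Q\le\hat Q(t):=2t-\frac{1-t}t-\frac t6\Big(3+t-\frac{t^2}4\Big).$$
$\hat Q$ is increasing on $(0,1]$, its derivative being $\frac32+\frac1{t^2}-\frac t3+\frac{t^2}8$; moreover $\hat Q(0.555)<0$ and $\hat Q(1)=1.375$. If $Q\le0$ we are done by Step 2. So assume $Q>0$. Then $t>0.555$, that is, $Y:=\frac jd=\frac t{1+t}>0.3569$; also $Y\le\frac12$, and $Q\le1.375$.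

**Step 5: reducing to the smallest $g$ and $H$.** As $h=H+q$, (15) reads
$$(j-1)\Big(1+1.2\,Q\Big(\frac H{H+q}\Big)^2\Big)\le g\,(H-j+1).$$
By (12), $g\ge g_0:=j-0.2787d-0.29$, and $H\ge H_0:=1.4426d-q=j+0.4426d$. Replacing $g$ by $g_0$ only makes the inequality harder, since $H-j+1>0$. Treat $H\ge H_0$ as a real variable. The derivative in $H$ of right minus left side is then
$$g_0-(j-1)\frac{2.4\,Q\,Hq}{(H+q)^3}\ge g_0-0.265\,Q\ge g_0-0.37 .$$
Indeed $\frac{j-1}q\le1$; with $u=\frac Hq$ we have $u\ge1.4426\cdot1.555-1>1.24$; the function $\frac u{(1+u)^3}$ decreases for $u>\frac12$; and $\frac{2.4\cdot1.24}{2.24^3}<0.265$. We shall see that $g_0>0.49$ in all cases below, so the derivative is positive and it suffices to treat $H=H_0$. Since $\frac1{1.4426}>0.69319$,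
$$\frac{H_0}{H_0+q}=1-\frac{1-Y}{1.4426}\le\mu:=0.30681+0.69319\,Y .$$
So it suffices to show
$$(j-1)\big(1+1.2\,Q\,\mu^2\big)\le g_0\,(0.4426d+1). \tag{16}$$

**Step 6: proof of (16) for $d\le9$.** The pairs $(q,j)$ with $q\ge j\ge2$, $q+j\le9$, $\frac jq>0.555$ are $(2,2),(3,2),(3,3),(4,3),(4,4),(5,3),(5,4)$. We use $Q=\frac dq-\frac{\bar s}q\cdot\frac{d-1}{j-1}$ and $\frac{\bar s}q\ge(1-\frac1q)^j$. For $(3,2)$, $Q\le\frac53-\frac{16}9<0$, and for $(5,3)$, $Q\le1.6-1.792<0$, so these are settled by Step 2. For $(2,2)$ we use the exact value: of the $14$ words of length $4$ using both letters, $8$ have one single letter and $6$ have none, so $\bar s=\frac47$, $\rho=\frac{12}7$, $Q=\frac87$. The remaining pairs: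

| $(q,j)$ | $Q\le$ | $g_0\ge$ | left side of (16) $\le$ | right side of (16) $\ge$ |
|---|---|---|---|---|
| $(2,2)$ | $1.143$ | $0.595$ | $1.59$ | $1.64$ |
| $(3,3)$ | $1.26$ | $1.037$ | $3.30$ | $3.79$ |
| $(4,3)$ | $0.485$ | $0.759$ | $2.43$ | $3.11$ |
| $(4,4)$ | $1.263$ | $1.480$ | $4.95$ | $6.72$ |
| $(5,4)$ | $0.709$ | $1.201$ | $3.97$ | $5.98$ |

For instance, for $(2,2)$ we have $Y=\frac12$ and $\mu^2<0.42695$, so the left side is at most $1+1.2\cdot1.143\cdot0.42695<1.59$, while the right side is at least $0.595\cdot2.7704>1.64$. All entries of the column $g_0$ exceed $0.49$.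

**Step 7: proof of (16) for $d\ge10$.** Here $g_0=(Y-0.2787)d-0.29\ge0.0782d-0.29\ge0.492$. For real $Y\in[0.3569,0.5]$ and $t=\frac Y{1-Y}$ let
$$\mathcal L(Y)=\big((Y-0.2787)d-0.29\big)(0.4426d+1),\qquad\mathcal R(Y)=(Yd-1)\,\mathcal B(Y),$$
where $\mathcal B=1+1.2\,\hat Q^+(t)\,\mu^2$, $\hat Q^+=\max(\hat Q,0)$, and $\mu\le0.65341$. As $Q\le\hat Q^+(t)$, (16) follows from $\mathcal L\ge\mathcal R$. We check this at the left endpoint and then compare derivatives.

At $Y=0.3569$ we have $t<0.555$, so $\hat Q(t)<0$, $\mathcal B=1$, and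
$$\mathcal L-\mathcal R\ge0.0346d^2-0.4071d+0.71\ge0.09\qquad(d\ge10),$$
as the quadratic increases for $d\ge6$ and is $0.099$ at $d=10$.

For the derivatives, $\mathcal L'=d(0.4426d+1)\ge5.426\,d$. Next, $\mathcal B\le1+1.2\cdot1.375\cdot0.427\le1.705$. The function $\mathcal B$ is continuous and piecewise smooth. Where $\hat Q<0$, $\mathcal B'=0$. Where $\hat Q>0$, so $t\ge0.554$, the relation $\frac{dt}{dY}=(1+t)^2$ gives
$$\mathcal B'=1.2\big[\hat Q'(t)(1+t)^2\mu^2+2\hat Q\mu\cdot0.69319\big],\qquad\hat Q'(t)(1+t)^2=\Big(1+\frac1t\Big)^2+(1+t)^2\Big(\frac32-\frac t3+\frac{t^2}8\Big).$$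
The first summand of the last expression is decreasing in $t\in(0,1]$. The second is increasing, as its derivative is $(1+t)\big(\frac83-\frac34t+\frac12t^2\big)>0$. On $0.554\le t\le0.75$ the sum is at most $7.87+4.05=11.92$ and $\mu^2\le0.3648$. On $0.75\le t\le1$ it is at most $5.45+5.17=10.62$ and $\mu^2\le0.427$. In both ranges the product with $\mu^2$ is at most $4.54$. As $2\hat Q\mu\cdot0.69319\le1.25$, we get $0\le\mathcal B'\le1.2(4.54+1.25)\le6.95$. Hence
$$\mathcal R'=d\,\mathcal B+(Yd-1)\mathcal B'\le d\,\mathcal B+Yd\cdot6.95\le(1.705+3.475)d=5.18\,d<\mathcal L' .$$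
So $\mathcal L-\mathcal R\ge0.09>0$ on all of $[0.3569,0.5]$, which proves (16).

Therefore (7) holds in all cases. Together with (6), Lemma 5 and the scheme, every star word sends the prescribed total in nonnegative amounts, and every point receives exactly $\kappa$. This proves Theorem 4, and with it Theorems 1 and 3. $\blacksquare$
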